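\title{The makespan of parallel cooperative path finding has no constant-factor approximation}

\begin{abstract}
In parallel cooperative path finding, agents occupy distinct vertices of a graph and must reach prescribed goal vertices; in one time step any number of agents may move, in trains that are each led by an agent entering an empty vertex. We prove that, unless $\mathrm{P}=\mathrm{NP}$, no polynomial-time algorithm approximates the minimum number of steps within a constant factor. For every $k\ge 3$ it is NP-hard to distinguish optimum $2$ from optimum at least $k$, even with a single empty vertex and maximum degree $3$. With one empty vertex a step is a simple path, so the makespan is bounded below by a path-covering number; a recursive construction from the directed Hamiltonian cycle problem makes this number either $1$ or larger than any given constant. Under stronger complexity assumptions the same construction excludes superconstant ratios.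
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

Let $G=(V,E)$ be a finite undirected graph and let $A$ be a set of $\nu<|V|$ \emph{agents}. An \emph{arrangement} is an injective map $S\colon A\to V$; a vertex outside $S(A)$ is \emph{empty}. An arrangement $S'$ \emph{may follow} an arrangement $S$, and the passage from $S$ to $S'$ is a \emph{legal step}, if three rules hold.
\begin{enumerate}
\item[(i)] Every agent $\alpha$ stays, $S'(\alpha)=S(\alpha)$, or moves along an edge, $\{S(\alpha),S'(\alpha)\}\in E$.
\item[(ii)] $S'$ is injective.
\item[(iii)] An agent may enter a vertex that is occupied in $S$ only if the occupant leaves it in the same step, and every chain of agents moving in this way is led by an agent that enters a vertex empty in $S$. Explicitly: start from a moving agent, pass to the occupant of the vertex that it enters, then to the occupant of the vertex that this one enters, and so on; the sequence must end, at an agent entering an empty vertex.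
\end{enumerate}
Thus agents move in trains, and rule (iii) forbids a swap along an edge and a rotation along a fully occupied cycle. A step in which no agent moves is legal.

An instance of \emph{parallel cooperative path finding} (pCPF) is a quadruple $\Sigma=(G,A,S^0,S^+)$ with an initial arrangement $S^0$ and a goal arrangement $S^+$. A \emph{solution} is a sequence $S^0,S^1,\dots,S^\zeta=S^+$ in which each arrangement may follow the previous one, and $\zeta$ is its \emph{makespan}. For a solvable instance, $\zeta^*(\Sigma)$ is the minimum makespan. The makespan measures time, not the total distance traveled: a train of any length costs one step.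

Two facts are known. Deciding whether an instance has a solution of makespan at most a given bound is NP-complete; and if optimality is dropped, a solution of a solvable instance can be found in polynomial time. The question between these two facts was posed as open in~\cite{thesis}: \emph{are there a constant $c\ge1$ and a polynomial-time algorithm that, for every solvable instance $\Sigma$, outputs a solution of makespan at most $c\,\zeta^*(\Sigma)$?}

Neither answer is evident. An approximation algorithm would typically compare its output with a computable lower bound. The first candidate is the largest distance in $G$ from the initial vertex of an agent to its goal; this bound is exact for a single agent, but Example~\ref{ex:star} shows that it can be off by an arbitrary factor. In the other direction, hardness of telling makespan $2$ from makespan $3$ would exclude only the ratios $c<3/2$, and such a gap is not widened by taking copies: the optimum of a disjoint union of instances is the maximum of their optima, since the parts move simultaneously and may wait. We show that the gap can be widened by nesting instead, and that the answer is negative.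

\begin{theorem}\label{thm:main}
If $\mathrm{P}\ne\mathrm{NP}$, then for no constant $c\ge1$ is there a polynomial-time algorithm that outputs, for every solvable pCPF instance $\Sigma$, a solution of makespan at most $c\,\zeta^*(\Sigma)$.
\end{theorem}

The reduction starts from digraphs. A digraph $D$ has a finite vertex set $V(D)$ and a set of arcs $(u,w)$; it is \emph{loopless} if $u\ne w$ for all arcs, and \emph{strongly connected} if every vertex can be reached from every other by a directed path. A \emph{directed cycle} is a sequence $u_0,u_1,\dots,u_q,u_0$ with $q\ge1$, distinct $u_i$, and an arc from each term to the next; it is \emph{Hamiltonian} if it contains every vertex of $D$.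

\begin{theorem}[Gap]\label{thm:gap}
Fix an integer $d\ge1$. There is a polynomial-time map taking a strongly connected loopless digraph $D$ with $n\ge2$ vertices to a pCPF instance $\Sigma_d(D)$ with $\nu=|V|-1$ such that
\begin{enumerate}
\item[(a)] $\Sigma_d(D)$ is always solvable;
\item[(b)] if $D$ has a Hamiltonian cycle, then $\zeta^*(\Sigma_d(D))=2$;
\item[(c)] if $D$ has no Hamiltonian cycle, then $\zeta^*(\Sigma_d(D))\ge d+1$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:gap}]
Suppose that an algorithm $\mathcal{A}$ with constant $c$ exists, and put $d=\lceil 2c\rceil$. The directed Hamiltonian cycle problem is NP-complete~\cite{karp}; we solve it in polynomial time. Given a digraph $D$, delete its loops, which lie on no Hamiltonian cycle, and reject if $D$ has fewer than two vertices or is not strongly connected, since such a digraph has no Hamiltonian cycle. Otherwise run $\mathcal{A}$ on $\Sigma_d(D)$. The guarantee of $\mathcal{A}$ covers solvable instances only, and this is why part (a) is needed. Accept if the solution returned has makespan at most $d$. If $D$ is Hamiltonian, the makespan is at most $2c\le d$ by (b); if not, every solution has makespan at least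 $d+1$ by (c). Hence $\mathrm{P}=\mathrm{NP}$.
\end{proof}

Section~\ref{sec:hole} translates the makespan problem with one empty vertex into a problem about paths in graphs. Sections~\ref{sec:construction}--\ref{sec:lower} construct the graphs and prove Theorem~\ref{thm:gap}. Section~\ref{sec:stronger} treats bounded degree and superconstant ratios. Throughout, a \emph{path} is a simple path $x_0,x_1,\dots,x_k$ with $k\ge0$; its \emph{endpoints} are $x_0$ and $x_k$, and it \emph{meets} a subgraph if they share a vertex.

\section{One empty vertex: steps are paths}\label{sec:hole}

Let $\nu=|V|-1$. Every arrangement then has exactly one empty vertex, the \emph{hole}. Only one train can run at a time, since only one agent can enter the hole.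

\begin{lemma}\label{lem:step}
Let $x_0$ be the hole of an arrangement. In every legal step there is a path $x_0,x_1,\dots,x_k$ in $G$ such that the agent at $x_i$ moves to $x_{i-1}$ for $1\le i\le k$ and all other agents stay. Conversely, every path starting at $x_0$ defines a legal step in this way. After the step the hole is $x_k$.
\end{lemma}

\begin{proof}
By (ii), each vertex is entered by at most one agent. Starting from $x_0$, let $x_{i+1}$ be the vertex from which an agent enters $x_i$, as long as there is such an agent; by (i), $x_i$ and $x_{i+1}$ are adjacent. These vertices are distinct. Otherwise take $i<j$ with $x_i=x_j$ and $i$ minimal. Then $i\ge1$, because $x_j$ is occupied and $x_0$ is empty, and the agent at $x_i=x_j$ enters both $x_{i-1}$ and $x_{j-1}$, so $x_{i-1}=x_{j-1}$, against the choice of $i$. Hence the sequence stops at some $x_k$ that no agent enters, and $x_k$ is empty after the step.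

Now let $\alpha_0$ be any moving agent, and let $\alpha_0,\alpha_1,\dots,\alpha_l$ be its chain in rule (iii). The leader $\alpha_l$ enters an empty vertex, which must be $x_0$, so it starts at $x_1$; then $\alpha_{l-1}$ enters $x_1$, so it starts at $x_2$; continuing, $\alpha_0$ starts at $x_{l+1}$. Thus every moving agent starts on the path.

Conversely, shifting the agents along a path from $x_0$ uses edges of $G$, sends distinct agents to distinct vertices, and forms one chain led by the agent entering $x_0$.
\end{proof}

We say that the step is made \emph{along} the path $x_0,\dots,x_k$: the hole travels from $x_0$ to $x_k$ and each agent on the way moves one place back. This lemma is where the ban on rotations enters the lower bounds; without it, agents on many disjoint occupied cycles could move in the same step, far from the hole.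

The lemma suggests a lower bound: wherever an agent must change its position, the path of some step must pass. To make this bound nearly tight we want a local task that is accomplished merely by letting the hole pass, in a solution that disturbs nothing else. A step along a path followed by a step along the reversed path restores the arrangement. If the hole returns by a slightly different route, a small permutation remains at the place of the detour.

\begin{example}\label{ex:diamond}
Let $G$ be the $4$-cycle $a,m_1,b,m_2$ with an extra vertex $h$ adjacent to $a$, and let $h$ be the hole. Make a step along $h,a,m_1,b$ and then a step along $b,m_2,a,h$. The table lists the occupant of each vertex.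
\begin{center}
\begin{tabular}{c|ccccc}
time & $h$ & $a$ & $m_1$ & $m_2$ & $b$\\ \hline
$0$ & -- & $\alpha$ & $\mu_1$ & $\mu_2$ & $\beta$\\
$1$ & $\alpha$ & $\mu_1$ & $\beta$ & $\mu_2$ & --\\
$2$ & -- & $\alpha$ & $\beta$ & $\mu_1$ & $\mu_2$
\end{tabular}
\end{center}
The hole and $\alpha$ are back in place, and the other three agents have been moved by $m_1\to m_2\to b\to m_1$.
\end{example}

A \emph{diamond} in a graph is a $4$-cycle with labeled vertices $a,m_1,b,m_2$ and edges $am_1$, $m_1b$, $am_2$, $m_2b$. To \emph{turn} the diamond means to bring the agents at $m_1,m_2,b$ to $m_2,b,m_1$, respectively. Given a graph $G$, a vertex $h$, and a nonempty family $\mathcal{X}$ of vertex-disjoint diamonds in $G-h$, the \emph{diamond instance} $\Sigma(G,h,\mathcal{X})$ has initially an agent at every vertex except $h$; in its goal arrangement every diamond of $\mathcal{X}$ is turned, every other agent is at its initial vertex, and $h$ is again the hole.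

\begin{lemma}[Covering bound]\label{lem:cover}
In every solution of a diamond instance, each diamond of $\mathcal{X}$ is met by the path of some step. Moreover, the makespan is at least $2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:step}, an agent moved in a step starts on the path of that step. If no step has a path meeting the diamond $X$, the agent that starts at $m_1\in X$ stays there step after step, whereas its goal is $m_2$. For the second claim, makespan $0$ is impossible because $S^+\ne S^0$. A single step from $S^0$ to $S^+$ would move an agent, so its path would have $k\ge1$ and would leave the hole at $x_k\ne h$.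
\end{proof}

A path \emph{threads} a diamond if it contains $a,m_1,b$ consecutively in this order and does not contain $m_2$. The computation of Example~\ref{ex:diamond} works simultaneously for any number of diamonds threaded by one path.

\begin{lemma}[Round trip]\label{lem:round}
Let $h$ be the hole, and let $P$ be a path starting at $h$ that threads every diamond of a family $\mathcal{X}'$ of vertex-disjoint diamonds in $G-h$. Then two legal steps turn every diamond of $\mathcal{X}'$, return all other agents to their places, and return the hole to $h$.
\end{lemma}

\begin{proof}
Write $P=(x_0,\dots,x_k)$ with $x_0=h$, and let $I$ be the set of indices $i$ such that $x_i$ is the vertex $m_1$ of a diamond of $\mathcal{X}'$. Let $\tilde x_i$ be the vertex $m_2$ of that diamond for $i\in I$, and let $\tilde x_i=x_i$ for $i\notin I$. If $i\in I$, then $x_{i-1}=a$ and $x_{i+1}=b$ in the same diamond; as the diamonds are disjoint, $i-1,i+1\notin I$, and $0,k\notin I$. So $\tilde P=(\tilde x_0,\dots,\tilde x_k)$ is a path with the same endpoints as $P$; it contains no vertex $x_i$ with $i\in I$, and $P$ contains no vertex $\tilde x_i$ with $i\in I$.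

The first step is along $P$: the agent at $x_i$ moves to $x_{i-1}$, and the hole becomes $x_k=\tilde x_k$. The second step is along $\tilde P$ reversed: the agent at $\tilde x_i$ moves to $\tilde x_{i+1}$ for $0\le i<k$, and the hole becomes $h$. We follow each agent from its starting vertex.
\begin{itemize}
\item From $x_i$ with $i\ge1$ and $i-1\notin I$, it moves to $x_{i-1}=\tilde x_{i-1}$ and then to $\tilde x_i$. For $i\notin I$ it is back at $x_i$; for $i\in I$ it has gone from $m_1$ to $m_2$.
\item From $x_i=b$ with $i-1\in I$, it moves to $x_{i-1}=m_1$, which is not on $\tilde P$, and stays there.
\item From $\tilde x_i=m_2$ with $i\in I$, which is not on $P$, it first stays and then moves to $\tilde x_{i+1}=b$.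
\item From a vertex on neither path, it never moves.
\end{itemize}
These cases cover all agents and give the stated effect.
\end{proof}

\begin{example}\label{ex:star}
Take $s$ disjoint diamonds $X_1,\dots,X_s$, where $X_i$ has vertices $a_i$, $b_i$ and two middle vertices. In any diamond instance every agent is within distance $2$ of its goal, yet the optimum depends on how the diamonds are joined. \emph{In series:} add $h$ and the edges $ha_1,b_1a_2,\dots,b_{s-1}a_s$. One path from $h$ threads all diamonds, so $\zeta^*=2$. \emph{In a star:} add $h$, a center $c$, and the edges $ch,ca_1,\dots,ca_s$. Each diamond is threaded by a path from $h$ through $c$, so $2s$ steps suffice. A path passes through $c$ at most once and therefore meets at most two components of $G-c$, so $\zeta^*\ge s/2$ by Lemma~\ref{lem:cover}.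
\end{example}

Theorem~\ref{thm:gap} is now a matter of graph theory. From $D$ we must build a graph with diamonds that behaves like the series if $D$ is Hamiltonian, in that one path from $h$ threads all diamonds, and like the star if it is not, in that no $d$ paths together meet all diamonds.

\section{The construction}\label{sec:construction}

A \emph{two-terminal graph} is a graph $X$ with two distinct distinguished vertices $\sigma(X)$ and $\tau(X)$. The diamond is the two-terminal graph $W_0$ with $\sigma=a$ and $\tau=b$. Fix a strongly connected loopless digraph $D$ with $n\ge2$ vertices and a vertex $r$ of $D$. Three difficulties have to be met, and each leads to one layer of the construction.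

\medskip\noindent\textbf{Directions.} The graph $G$ is undirected and must encode the arcs of $D$. We split each vertex $v$ into an entrance and an exit, place a copy of a two-terminal graph $X$ between them, and cut the cycle open at $r$.

The \emph{block} $B[X]$ has vertices $\mathrm{in}_v$ and $\mathrm{out}_v$ for all $v\in V(D)$, and an \emph{arc edge} $\mathrm{out}_u\,\mathrm{in}_w$ for each arc $(u,w)$ of $D$. For each $v\ne r$ it has a copy $X_v$ of $X$, called a \emph{slot}, joined by the edges $\mathrm{in}_v\,\sigma(X_v)$ and $\tau(X_v)\,\mathrm{out}_v$. Its terminals are $\sigma=\mathrm{out}_r$ and $\tau=\mathrm{in}_r$.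

\begin{figure}[ht]
\centering
\begin{tikzpicture}[v/.style={circle,fill,inner sep=1.4pt},font=\small]
\node[v,label=above:{$\sigma=\mathrm{out}_x$}] (ox) at (0,0) {};
\node[v,label=above:{$\mathrm{in}_y$}] (iy) at (2,0) {};
\node[v,label=above:{$a$}] (ay) at (3.1,0) {};
\node[v] (py) at (4.2,0.55) {};
\node[v] (qy) at (4.2,-0.55) {};
\node[v,label=above:{$b$}] (by) at (5.3,0) {};
\node[v,label=above:{$\mathrm{out}_y$}] (oy) at (6.4,0) {};
\node[v,label=above:{$\mathrm{in}_x=\tau$}] (ix) at (8.4,0) {};
\node[v,label=below:{$\mathrm{out}_z$}] (oz) at (2,-2) {};
\node[v,label=below:{$b$}] (bz) at (3.1,-2) {};
\node[v] (pz) at (4.2,-1.45) {};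
\node[v] (qz) at (4.2,-2.55) {};
\node[v,label=below:{$a$}] (az) at (5.3,-2) {};
\node[v,label=below:{$\mathrm{in}_z$}] (iz) at (6.4,-2) {};
\node at (4.2,0) {$X_y$};
\node at (4.2,-2) {$X_z$};
\draw (iy)--(ay)--(py)--(by)--(oy) (ay)--(qy)--(by);
\draw (iz)--(az)--(pz)--(bz)--(oz) (az)--(qz)--(bz);
\draw[very thick] (ox)--(iy) (oy)--(ix) (oy)--(iz) (oz)--(iy);
\end{tikzpicture}
\caption{The block $B[W_0]$ for the digraph with arcs $(x,y),(y,x),(y,z),(z,y)$ and root $r=x$. The four thick edges are the arc edges, and the slots $X_y,X_z$ are diamonds. The digraph has no Hamiltonian cycle, and every path from $\sigma$ to $\tau$ misses one of the two slots.}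
\label{fig:block}
\end{figure}

\begin{example}\label{ex:D0}
Let $D_0$ have vertices $x,y,z$ and arcs $(x,y),(y,x),(y,z),(z,y)$. It is strongly connected, and it has no Hamiltonian cycle, because the only directed cycle through $x$ is $x,y,x$. Take $r=x$; Figure~\ref{fig:block} shows the block. A path from $\sigma$ to $\tau$ must start with $\mathrm{out}_x,\mathrm{in}_y$ and end with $\mathrm{out}_y,\mathrm{in}_x$. In between it takes the upper route through $X_y$, or the lower route $\mathrm{out}_z,X_z,\mathrm{in}_z$. The lower route runs against the arcs of $D_0$. Nothing in an undirected graph prevents this, but the turnaround at $\mathrm{in}_y$ uses two arc edges there and so skips $X_y$. Either way one slot is missed.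
\end{example}

\noindent\textbf{Endpoints.} The path of a step may start and end anywhere, so it need not cross a block from terminal to terminal. In Figure~\ref{fig:block}, the path from $\mathrm{out}_x$ through $\mathrm{in}_y,X_y,\mathrm{out}_y,\mathrm{in}_z$ into $X_z$ meets both slots and stops there; so does the path that starts in $X_z$ and runs through $\mathrm{out}_z,\mathrm{in}_y,X_y,\mathrm{out}_y$ to $\mathrm{in}_x$. If two copies of the block are joined in series, the second path in the first copy followed by the first path in the second copy meets all four slots. But a path has only two endpoints, so among three blocks one is free of them.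

The \emph{triple} $C[X]$ consists of three copies $B_1,B_2,B_3$ of $B[X]$ and the edges $\tau(B_1)\sigma(B_2)$ and $\tau(B_2)\sigma(B_3)$. Its terminals are $\sigma(B_1)$ and $\tau(B_3)$, and its slots are the $3(n-1)$ slots of its blocks.

\medskip\noindent\textbf{Several paths.} If $D$ is not Hamiltonian, one path misses a slot of $C[X]$ (Lemma~\ref{lem:miss}), but a second path may meet what the first has missed: in $C[W_0]$ for $D_0$, the upper route through all three blocks and the lower route through all three blocks together meet all six diamonds. We therefore put into each slot a triple of the same kind. In $C[C[W_0]]$, one path misses a slot, which is a copy of $C[W_0]$; inside this copy the other path misses a slot, which is a diamond; and this diamond is missed by both. Each level of nesting defeats one more path.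

Define $W_j=C[W_{j-1}]$ for $j\ge1$, and let $G_d$ consist of $W_d$, a new vertex $h$, and the edge $h\,\sigma(W_d)$. The \emph{nested copies} in $G_d$ are defined from the top: $W_d$ is a nested copy of $W_d$, and each slot of a nested copy of $W_j$ is a nested copy of $W_{j-1}$. The nested copies of $W_0$ are $(3(n-1))^d$ vertex-disjoint diamonds, which we call the diamonds of $G_d$. Let $\Sigma_d(D)$ be the diamond instance on $G_d$ with hole $h$ and all these diamonds. It has $\nu=|V(G_d)|-1$, and its definition uses no knowledge of the cycles of $D$.

\begin{lemma}\label{lem:size}
The graph $G_d$ has $N\le 4(5n)^d+1$ vertices, and $\Sigma_d(D)$ can be computed from $D$ and $d$ in time polynomial in $N$.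
\end{lemma}

\begin{proof}
Let $w_j=|V(W_j)|$. Then $w_0=4$ and $w_j=3\bigl(2n+(n-1)w_{j-1}\bigr)$. As $w_{j-1}\ge4$, we have $6n\le\frac32 n\,w_{j-1}$, so $w_j\le\bigl(\frac32+3\bigr)n\,w_{j-1}\le 5n\,w_{j-1}$ and $w_d\le4(5n)^d$. The graphs $W_1,\dots,W_d$ are built one from the other by copying, each has fewer than $N$ vertices, and $n,d\le N$.
\end{proof}

For fixed $d$ the map $D\mapsto\Sigma_d(D)$ is therefore computable in polynomial time.

\section{Upper bounds}\label{sec:upper}

Directed walks in $D$ lift to paths in a block. Let $r,u_1,\dots,u_q$ be a directed path in $D$ with $q\ge0$, and choose in each slot $X_{u_i}$ a path $F_i$ from $\sigma(X_{u_i})$ to $\tau(X_{u_i})$. Then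
\begin{equation}\label{eq:lift}
\mathrm{out}_r,\ \ \mathrm{in}_{u_1},F_1,\mathrm{out}_{u_1},\ \ \dots,\ \ \mathrm{in}_{u_q},F_q,\mathrm{out}_{u_q}
\end{equation}
is a path in $B[X]$, and for an arc from its last vertex ($u_q$, or $r$ if $q=0$) to a vertex $v\notin\{u_1,\dots,u_q\}$ it can be extended by $\mathrm{in}_v$.

\begin{lemma}\label{lem:paths}
Let $j\ge0$.
\begin{enumerate}
\item[(a)] $W_j$ contains a path from $\sigma$ to $\tau$.
\item[(b)] For each diamond $X$ of $W_j$ there is a path in $W_j$ from $\sigma(W_j)$ to the vertex $a$ of $X$ that contains no other vertex of $X$.
\item[(c)] If $D$ has a Hamiltonian cycle, then $W_j$ contains a path from $\sigma$ to $\tau$ that threads every diamond of $W_j$.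
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $j$. For $j=0$ take the path $a,m_1,b$ in (a) and (c) and the one-vertex path $a$ in (b). Let $j\ge1$.

(a) Since $D$ is strongly connected and $n\ge2$, there is an arc $(r,u_1)$ with $u_1\ne r$, and a shortest directed path from $u_1$ to $r$ completes it to a directed cycle $r,u_1,\dots,u_q,r$. The lift~\eqref{eq:lift}, with the $F_i$ given by induction and extended by $\mathrm{in}_r$, is a path from $\sigma$ to $\tau$ in $B[W_{j-1}]$. Three such paths and the two connecting edges form a path from $\sigma$ to $\tau$ in $W_j$.

(b) Let $X$ lie in the slot $X_v$ of the block $B_i$. Cross $B_1,\dots,B_{i-1}$ as in (a) to reach $\sigma(B_i)=\mathrm{out}_r$. By strong connectivity there is a directed path $r,u_1,\dots,u_q,v$ with $q\ge0$; follow its lift~\eqref{eq:lift} in $B_i$ up to $\mathrm{in}_v$. So far the path has avoided $X_v$. Step to $\sigma(X_v)$ and continue inside $X_v$ by the induction hypothesis.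

(c) Repeat (a) with a Hamiltonian cycle $r,u_1,\dots,u_{n-1},r$ and with paths $F_i$ that thread all diamonds of their slots. The resulting path meets each slot of $W_j$ exactly in such an $F_i$, traversed from $\sigma$ to $\tau$, so it threads every diamond.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}(a) and (b)]
Let $X$ be a diamond of $G_d$. The vertex $h$, followed by the path of Lemma~\ref{lem:paths}(b) and then by $m_1,b$, is a path from $h$ that threads $X$. By Lemma~\ref{lem:round} with $\mathcal{X}'=\{X\}$, two steps turn $X$ and change nothing else. Doing this for each diamond in turn reaches the goal, which proves (a). If $D$ is Hamiltonian, $h$ followed by the path of Lemma~\ref{lem:paths}(c) threads all diamonds, so $\zeta^*\le2$ by Lemma~\ref{lem:round}, and $\zeta^*\ge2$ by Lemma~\ref{lem:cover}.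
\end{proof}

Strong connectivity is used only for solvability. Without it (a) can fail: if $v\ne r$ is an isolated vertex of $D$, the slots $X_v$ at the top level lie in components of $G_d$ that the hole never reaches.

\section{The lower bound}\label{sec:lower}

The argument has to control how an arbitrary path of $G_d$ passes through a part of the construction. The point is that every part communicates with the rest through at most two edges. Call an induced two-terminal subgraph $Y$ of $G_d$ \emph{attached} if the edges of $G_d$ with exactly one end in $Y$, its \emph{boundary edges}, are at most one edge at $\sigma(Y)$, at most one edge at $\tau(Y)$, and no others.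

Every nested copy, and every block of a nested copy, is attached. Indeed, $W_d$ has the single boundary edge $h\,\sigma(W_d)$. If $Y$ is an attached nested copy with blocks $B_1,B_2,B_3$, a boundary edge of $B_i$ is either one of the two connecting edges or a boundary edge of $Y$, which lies at $\sigma(B_1)$ or $\tau(B_3)$; so each terminal of each block has at most one. A slot $X_v$ of $Y$ contains neither terminal of $Y$, so its boundary edges are $\mathrm{in}_v\,\sigma(X_v)$ and $\tau(X_v)\,\mathrm{out}_v$.

\begin{lemma}\label{lem:cross}
Let $Y$ be attached, and let $P$ be a path of $G_d$ that meets $Y$ and has no endpoint in $Y$. Then the vertices of $P$ in $Y$ form one subpath of $P$ with endpoints $\sigma(Y)$ and $\tau(Y)$, and $P$ uses both boundary edges of $Y$.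
\end{lemma}

\begin{proof}
Call a maximal subpath of $P$ inside $Y$ a run. Since no endpoint of $P$ lies in $Y$, each run is preceded and followed on $P$ by an edge of $P$; these two edges are distinct boundary edges. A boundary edge has only one end in $Y$, so it belongs to only one run. As there are at most two boundary edges, there is exactly one run, and it lies between the edge at $\sigma(Y)$ and the edge at $\tau(Y)$.
\end{proof}

\begin{lemma}\label{lem:pieces}
Let $Y$ be a nested copy of $W_j$ with $j\ge1$, and let $P$ be a path of $G_d$. Some block $B$ of $Y$ contains no endpoint of $P$. For such a block, either $P$ misses $B$, or the vertices of $P$ in $B$ form a path $Q$ from $\mathrm{out}_r$ to $\mathrm{in}_r$ with the following property: if $Q$ meets the slot $X_v$, then $Q$ has a subpath with endpoints $\mathrm{in}_v$ and $\mathrm{out}_v$ whose interior vertices are exactly the vertices of $Q$ in $X_v$.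
\end{lemma}

\begin{proof}
There are three blocks and at most two endpoints. If $P$ meets $B$, Lemma~\ref{lem:cross} for $B$ gives the subpath $Q$, which we orient from $\mathrm{out}_r$ to $\mathrm{in}_r$. If $Q$ meets $X_v$, then Lemma~\ref{lem:cross} applies to $P$ and $X_v$, as $X_v\subseteq B$ contains no endpoint of $P$. It gives one run in $X_v$ between the boundary edges to $\mathrm{in}_v$ and $\mathrm{out}_v$, and these two vertices lie in $B$, hence on $Q$.
\end{proof}

We call this subpath the \emph{piece} of $v$; it is \emph{forward} if $Q$ visits $\mathrm{in}_v$ before $\mathrm{out}_v$. Pieces of different vertices are disjoint. The lower route in Example~\ref{ex:D0} has a piece that is not forward; the next proof shows that this cannot happen when all slots are met.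

\begin{lemma}\label{lem:miss}
Suppose that $D$ has no Hamiltonian cycle. Let $Y$ be a nested copy of $W_j$ with $j\ge1$. Then every path $P$ of $G_d$ misses at least one slot of $Y$.
\end{lemma}

\begin{proof}
Let $B$ be as in Lemma~\ref{lem:pieces}. If $P$ misses $B$, it misses the $n-1\ge1$ slots of $B$. Otherwise let $Q$ be as in that lemma, and suppose that $Q$ meets every slot of $B$. Every vertex of $B$ other than its terminals is $\mathrm{in}_v$, $\mathrm{out}_v$ or a vertex of $X_v$ for some $v\ne r$; if it lies on $Q$, it lies in the piece of $v$. Hence $Q$ consists of $\mathrm{out}_r$, the pieces of $w_1,\dots,w_{n-1}$ in this order, and $\mathrm{in}_r$, where $w_1,\dots,w_{n-1}$ is an ordering of $V(D)\setminus\{r\}$. The edges of $Q$ outside the pieces join vertices of the forms $\mathrm{in}_u$ and $\mathrm{out}_u$, so they are arc edges, and each has one end of each form. The first of them leaves $\mathrm{out}_r$, so it enters $\mathrm{in}_{w_1}$, and the piece of $w_1$ is forward. The next one leaves $\mathrm{out}_{w_1}$, so it enters $\mathrm{in}_{w_2}$, and by induction all pieces are forward. The arc edges of $Q$ are thus $\mathrm{out}_r\,\mathrm{in}_{w_1}$, $\mathrm{out}_{w_i}\mathrm{in}_{w_{i+1}}$ for $1\le i<n-1$,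 and $\mathrm{out}_{w_{n-1}}\mathrm{in}_r$. Then $r,w_1,\dots,w_{n-1},r$ is a Hamiltonian cycle of $D$, a contradiction.
\end{proof}

Lemma~\ref{lem:miss} holds for all paths of the whole graph $G_d$ and for nested copies at all levels. This is what allows it to be iterated.

\begin{lemma}\label{lem:nest}
Suppose that $D$ has no Hamiltonian cycle. Let $Y$ be a nested copy of $W_j$ with $j\ge0$, and let $P_1,\dots,P_j$ be paths of $G_d$. Then some diamond in $Y$ is missed by all of $P_1,\dots,P_j$.
\end{lemma}

\begin{proof}
For $j=0$, $Y$ is a diamond and there are no paths. For $j\ge1$, the path $P_j$ misses a slot $X$ of $Y$ by Lemma~\ref{lem:miss}. This slot is a nested copy of $W_{j-1}$, so by induction it contains a diamond missed by $P_1,\dots,P_{j-1}$, and $P_j$ misses this diamond as well.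
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}(c)]
Suppose that $D$ has no Hamiltonian cycle and that $\Sigma_d(D)$ has a solution of makespan $\zeta\le d$. Let $P_1,\dots,P_\zeta$ be the paths of its steps, and let $P_{\zeta+1},\dots,P_d$ be the one-vertex path $h$. By Lemma~\ref{lem:nest} with $Y=W_d$, some diamond is missed by all of them, contrary to Lemma~\ref{lem:cover}.
\end{proof}

This completes the proof of Theorem~\ref{thm:gap}, and with it that of Theorem~\ref{thm:main}.

\section{Bounded degree and superconstant ratios}\label{sec:stronger}

A \emph{promise problem} is a pair of disjoint sets of inputs, the yes-instances and the no-instances. It is \emph{NP-hard} if every language in NP has a polynomial-time map sending members of the language to yes-instances and nonmembers to no-instances; we then say that it is NP-hard to distinguish the two sets.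

\subsection*{Maximum degree three}

\begin{theorem}\label{thm:degree}
For every integer $k\ge3$ it is NP-hard to distinguish $\zeta^*=2$ from $\zeta^*\ge k$ on solvable instances with exactly one empty vertex and maximum degree at most $3$. The value $2$ cannot be lowered to $1$: deciding whether $\zeta^*\le1$ is in $\mathrm{P}$.
\end{theorem}

(For $k\le2$ the two cases overlap, and there is nothing to distinguish.)

\begin{proof}
The directed Hamiltonian cycle problem is NP-complete for digraphs in which all indegrees and outdegrees are at most $2$~\cite{plesnik}. Given such a digraph $D$, delete its loops; if it has fewer than two vertices or is not strongly connected, replace it by the digraph $D_0$ of Example~\ref{ex:D0}, which is strongly connected, non-Hamiltonian, and has all indegrees and outdegrees at most $2$. Output $\Sigma_{k-1}(D)$. By Theorem~\ref{thm:gap} it remains to bound the degrees. A vertex $\mathrm{in}_v$ or $\mathrm{out}_v$ has at most two arc edges and at most one further edge: the edge to its slot if $v\ne r$, and the boundary edge of its block if $v=r$. In a diamond, $a$ and $b$ have two edges inside and one boundary edge, and $m_1,m_2$ have degree $2$. Finally, $h$ has degree $1$.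

For the last claim, $\zeta^*\le1$ holds exactly if $S^+$ may follow $S^0$ (this includes $S^+=S^0$). Rule (ii) holds since $S^+$ is an arrangement, rule (i) is checked agent by agent, and rule (iii) is checked by following the chain from each moving agent for at most $\nu$ links.
\end{proof}

\subsection*{Letting the depth grow}

From now on $N=|V(G)|$ and logarithms are to base $2$. An algorithm has \emph{ratio} $f(N)$ if on every solvable instance with $N$ vertices it outputs a solution of makespan at most $f(N)\,\zeta^*$. The class $\mathrm{DTIME}(2^{(\log n)^{O(1)}})$, quasi-polynomial time, consists of the languages decidable on inputs of length $n$ in time $2^{O((\log n)^C)}$ for some constant $C$. A polynomial-time map changes the logarithm of the input length by at most a constant factor, so a quasi-polynomial algorithm for an NP-hard problem places all of NP in this class.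

Sections~\ref{sec:construction}--\ref{sec:lower} hold for every $d$, so $d$ may depend on $n$. The gap grows with $d$, while $\log N$ grows like $d\log n$; taking $d$ to be a high power of $\log n$ makes the factor $\log n$ negligible and keeps $N$ quasi-polynomial.

\begin{lemma}\label{lem:depth}
Let $\varepsilon\in(0,1)$, let $a$ be an integer with $a>1/\varepsilon-1$, and for $n\ge2$ let $\ell=\lceil\log n\rceil$ and $d=\ell^{\,a}$. Then $N=|V(G_d)|$ satisfies $\log N\le 8\ell^{\,a+1}$, and $(\log N)^{1-\varepsilon}\le 8\ell^{-\gamma}d$ with $\gamma=(a+1)\varepsilon-1>0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:size}, $N\le 5(5n)^d\le(5n)^{d+1}$, so $\log N\le(d+1)(\ell+3)\le 2d\cdot4\ell=8\ell^{\,a+1}$. Raising this to the power $1-\varepsilon$ gives the second bound, because $(a+1)(1-\varepsilon)=a-\gamma$; and $\gamma>0$ restates $a>1/\varepsilon-1$.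
\end{proof}

\begin{theorem}\label{thm:log}
Unless $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{(\log n)^{O(1)}})$, for no $\varepsilon\in(0,1)$ is there a polynomial-time algorithm for pCPF with ratio $(\log N)^{1-\varepsilon}$.
\end{theorem}

\begin{proof}
Suppose that such an algorithm exists, and choose $a,\ell,d,\gamma$ as in Lemma~\ref{lem:depth}. Let $n_0$ be such that $16\ell^{-\gamma}\le1$ for $n\ge n_0$. Given a digraph $D$, preprocess it as in the proof of Theorem~\ref{thm:main}. If $n<n_0$, decide Hamiltonicity by exhaustive search. Otherwise run the algorithm on $\Sigma_d(D)$ and accept if the makespan is at most $d$. If $D$ is Hamiltonian, the makespan is at most $2(\log N)^{1-\varepsilon}\le16\ell^{-\gamma}d\le d$; if not, it is at least $d+1$. The running time is $N^{O(1)}=2^{O(\ell^{\,a+1})}$, which is quasi-polynomial in $n$.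
\end{proof}

\subsection*{Multiplicative amplification}

Each level of nesting multiplies the size by up to $5n$ and raises the lower bound by only $1$, because Lemma~\ref{lem:miss} guarantees only one missed slot. If $D$ is far from Hamiltonian, every path should miss a constant fraction of the slots, and then the bound is multiplied by a constant at each level. For $\delta>0$ let $\mathrm{GAP}_\delta$ be the promise problem on connected undirected graphs $H$ with $n$ vertices whose yes-instances have a Hamiltonian cycle and whose no-instances have vertex sets that cannot be partitioned into fewer than $\delta n$ paths. A Hamiltonian graph is covered by one path, so the two cases are disjoint for $n>1/\delta$, and the problem is understood for such $n$.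

This is the gap version of the traveling salesman problem with distances $1$ and $2$ studied in~\cite{py}. Give the edges of $H$ length $1$ and the nonadjacent pairs length $2$. A tour of length $n$ is a Hamiltonian cycle, a tour of length $n+p$ with $p\ge1$ splits into $p$ paths of $H$, and a partition into $p$ paths closes up to a tour of length at most $n+p$. The next theorem is an implication, and no other result of this paper depends on it.

\begin{theorem}\label{thm:mult}
Suppose that $\mathrm{GAP}_\delta$ is NP-hard for some constant $\delta>0$. Then, unless $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{(\log n)^{O(1)}})$, for no $\varepsilon\in(0,1)$ is there a polynomial-time algorithm for pCPF with ratio $2^{(\log N)^{1-\varepsilon}}$.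
\end{theorem}

\begin{proof}
No-instances exist by hypothesis, and every graph is partitioned into $n$ one-vertex paths, so $\delta\le1$. Given $H$, let $D$ be the digraph with arcs $(u,w)$ and $(w,u)$ for each edge $uw$ of $H$. It is loopless and strongly connected, and it is Hamiltonian if $H$ is; so $\zeta^*(\Sigma_d(D))=2$ for a yes-instance. Let $H$ be a no-instance with $n\ge4/\delta$, and put $m=n-1$ and $\rho=1-\delta/18$.

\emph{A path misses many slots.} Let $P$ be a path of $G_d$, let $Y$ be a nested copy of $W_j$ with $j\ge1$, and let $B$ be a block of $Y$ as in Lemma~\ref{lem:pieces}. We claim that $P$ misses at least $\delta m/6$ of the $m$ slots of $B$. If $P$ misses $B$, it misses $m\ge\delta m/6$ slots. Otherwise let $Q$ be as in Lemma~\ref{lem:pieces}, and let $q$ be the number of slots that it misses. The pieces need no longer be forward or adjacent, since $Q$ may pass through $\mathrm{in}_v$ or $\mathrm{out}_v$ without entering $X_v$. Delete from $Q$ its two endpoints and all vertices $\mathrm{in}_v,\mathrm{out}_v$ with $X_v$ missed. The latter are at most $2q$ interior vertices, so at most $2q+1$ segments of $Q$ remain. Every remaining vertex lies in a piece and no piece contains a deleted vertex, so each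 segment is a sequence of complete pieces. If the pieces of $u$ and $w$ are consecutive in a segment, the edge between them is the arc edge $\mathrm{out}_u\,\mathrm{in}_w$ or $\mathrm{out}_w\,\mathrm{in}_u$, and in both cases $uw$ is an edge of $H$. Each segment thus yields a path of $H$, and these paths partition the vertices $v\ne r$ with $X_v$ met. Adding $r$ and the $q$ vertices of missed slots as one-vertex paths partitions $V(H)$ into at most $3q+2$ paths. Hence $3q+2\ge\delta n$, and since $\delta n\ge4$,
\[
q\ \ge\ \frac{\delta n-2}{3}\ \ge\ \frac{\delta n}{6}\ \ge\ \frac{\delta m}{6}.
\]

\emph{A path meets few diamonds.} By the claim, $P$ meets at most $3m-\delta m/6=3\rho m$ of the $3m$ slots of $Y$. By induction on $j$, $P$ meets at most $(3\rho m)^j$ diamonds in any nested copy of $W_j$. By Lemma~\ref{lem:cover}, the paths of the $\zeta$ steps of a solution meet all $(3m)^d$ diamonds, so $\zeta\,(3\rho m)^d\ge(3m)^d$, that is, $\zeta^*(\Sigma_d(D))\ge\rho^{-d}$.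

\emph{Choice of depth.} Suppose that an algorithm with ratio $2^{(\log N)^{1-\varepsilon}}$ exists, and take $a,\ell,d,\gamma$ as in Lemma~\ref{lem:depth}. On a yes-instance it returns a makespan of at most $2\cdot2^{(\log N)^{1-\varepsilon}}$, whose logarithm is at most $1+8\ell^{-\gamma}d$. Since $d\to\infty$, $\ell^{-\gamma}\to0$ and $\log(1/\rho)>0$, there is $n_0\ge4/\delta$ with $1+8\ell^{-\gamma}d<d\log(1/\rho)$ for $n\ge n_0$. For such $n$ the makespan returned is below $\rho^{-d}$ on yes-instances and at least $\rho^{-d}$ on no-instances; for smaller $n$, test Hamiltonicity by exhaustive search. This decides $\mathrm{GAP}_\delta$ in time $N^{O(1)}=2^{O(\ell^{\,a+1})}$, and so $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{(\log n)^{O(1)}})$.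
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Habilitation Thesis},
\texttt{http://is.cuni.cz/\allowbreak habilitace/\allowbreak download?\allowbreak forceFilename=\allowbreak Surynek\_\allowbreak Habilitation\_\allowbreak Thesis.pdf\allowbreak\&variableId=2039685}.

\bibitem{karp}
Karp, 1972.

\bibitem{py}
Papadimitriou and Yannakakis, Math. Oper. Res. 18 (1993).

\bibitem{plesnik}
Plesn\'{\i}k, Inf. Process. Lett. 8 (1979), 199--201.

\end{thebibliography}
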